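# Constant-width branching programs and circuits on a cylinder both compute exactly $\mathrm{ACC}^0$

## 1. A first guess: programs on a cylinder are weaker than circuits

Draw polynomially many circles around a cylinder and put a constant number of nodes on each. Edges go only from one circle to the next, and they may not cross. Such a drawing can compute a Boolean function in two ways. As a nondeterministic branching program, its edges carry literals, and an input is accepted if some path from a source to a sink has all its labels satisfied. As a circuit, its nodes are AND and OR gates. Do the two readings give the same class of functions?

The question comes from "Circuits on Cylinders" (https://eccc.weizmann.ac.il/report/2002/066/download), which says that it would be interesting to separate the two models. The answer that one would first guess is no: programs should be weaker. There are two reasons.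

First, circuits can be negated without losing the drawing, while a nondeterministic program only says "there is a path."

Second, programs treat AND and OR very differently. The AND of many programs is free: place the drawings one after another along the cylinder, with a single edge, labelled $1$, from the sink of each program to the source of the next. The width does not grow, nothing crosses, and a source-to-sink path exists exactly if one exists in every piece. For an OR of many programs, a path that has not yet chosen its program must get past the programs that it does not use. If those programs count modulo $m$ by going around the cylinder, there seems to be no room to get past.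

We first make the models precise, then test the guess by hand on small combinations of modular counts.

## 2. Cylindrical graphs, programs, circuits, and the circuit classes

**Definition (cylindrical graph).** A layered directed graph has its nodes partitioned into layers $L_0,\dots,L_d$, and every edge goes from a node of some $L_i$ to a node of $L_{i+1}$. It is *cylindrical* if it can be drawn without edge crossings on a cylinder so that each $L_i$ lies on its own circle $C_i$ around the cylinder, the circles $C_0,\dots,C_d$ appear in this order, and every edge between $L_i$ and $L_{i+1}$ is drawn in the band between $C_i$ and $C_{i+1}$. Precisely: each edge is a simple arc from its tail to its head, its interior lies in the open band, and distinct edges have disjoint interiors. The graph is *plane* if the same holds in the plane with parallel lines instead of circles. Its *width* is $\max_i|L_i|$, and its *size* is its number of nodes.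

Example. Let two layers have two nodes each, with all four edges between them. This graph is not plane: if the lower nodes are $p<p'$ and the upper ones $q<q'$, then the edges $p\to q'$ and $p'\to q$ must cross. It is cylindrical: from each lower node send one edge straight up and one edge to the right, the second one going around the back of the cylinder. We meet this band again in Section 3.

**Definition (branching program).** A *cylindrical nondeterministic branching program* on $x_1,\dots,x_n$ is a cylindrical layered graph with a designated source in the first layer and a designated sink in the last layer. Each edge is labelled by a literal $x_j$ or $\neg x_j$ or by a constant. It accepts $x\in\{0,1\}^n$ iff some source-to-sink path has all its labels satisfied by $x$. It is *deterministic* if for every input each node outside the last layer has exactly one outgoing edge whose label is satisfied.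

Example. One source, one sink, and $n$ parallel edges labelled $x_1,\dots,x_n$ form a program of width $1$ for $x_1\vee\dots\vee x_n$. The number of edges is not part of the width; this will matter in Section 9.

**Definition (cylindrical circuit).** A *cylindrical circuit* on $x_1,\dots,x_n$ is a layered circuit of AND and OR gates whose gates form a cylindrical layered graph. Wires between gates go only from one layer to the next, and one gate of the last layer is the output. In addition, each gate may take any number of literals and constants as inputs; these are not counted as nodes for the width and are ignored for cylindricality.

Example. A single AND gate with inputs $x_1,\dots,x_n$ is a cylindrical circuit of width $1$ and size $1$.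

**Definition (small constant width).** A function $f:\{0,1\}^*\to\{0,1\}$ is computed by *small constant width* cylindrical branching programs (resp. circuits) if there are constants $c,k$ and a non-uniform family $(P_n)_{n\ge1}$ in which $P_n$ is a cylindrical branching program (resp. circuit) on $n$ variables, of width at most $c$ and size at most $n^k+k$, that computes $f$ restricted to $\{0,1\}^n$. The deterministic version is defined in the same way.

The circuit classes are non-uniform and of polynomial size. $\mathrm{AC}^0$ has constant depth and unbounded fan-in AND, OR and NOT gates. A $\mathrm{MOD}_m$ gate, for a constant $m$, outputs $1$ iff the sum of its inputs is divisible by $m$. For example, $\mathrm{MOD}_2(1,1,0)=1$ and $\mathrm{MOD}_3(1,1,0)=0$. $\mathrm{ACC}^0$ is $\mathrm{AC}^0$ with $\mathrm{MOD}_m$ gates also allowed, for constants $m$. In $\Pi_2\circ\mathrm{MOD}\circ\mathrm{AC}^0$, $\mathrm{AC}^0$ circuits feed one layer of MOD gates, and these feed an AND of ORs. In $\Sigma_2\circ\mathrm{MOD}\circ\mathrm{AC}^0$ the top is an OR of ANDs, and in $\mathrm{AC}^0\circ\mathrm{MOD}\circ\mathrm{AC}^0$ it is an $\mathrm{AC}^0$ circuit.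

The problem comes with the following known facts, all for small constant width. Both cylindrical models compute all of $\Pi_2\circ\mathrm{MOD}\circ\mathrm{AC}^0$. By negation, cylindrical circuits also compute $\Sigma_2\circ\mathrm{MOD}\circ\mathrm{AC}^0$; for programs this is stated as not known, which fits our guess. Only one known fact enters the proof below.

**Quoted fact.** Every function computed by small constant width cylindrical circuits is in $\mathrm{ACC}^0$.

## 3. Rings, map bands and conditional shifts

We need a convenient way to see that a band has no crossings. Take circles of circumference $1$. A band is then $(\mathbb R/\mathbb Z)\times[0,1]$, with universal cover the strip $\mathbb R\times[0,1]$, and the deck translations are the powers of $(\theta,h)\mapsto(\theta+1,h)$. An edge drawn in the band lifts to arcs in the strip, one for each lift of its tail, and these lifts are translates of each other by integers.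

Let $F\subseteq\mathbb R\times\mathbb R$ be a set invariant under $(\theta,\eta)\mapsto(\theta+1,\eta+1)$ and finite modulo this translation. The pair $(\theta,\eta)\in F$ stands for the straight segment from $(\theta,0)$ to $(\eta,1)$.

**Lemma 1 (non-crossing criterion).** Suppose no two pairs $(\theta,\eta),(\theta',\eta')\in F$ satisfy $\theta<\theta'$ and $\eta>\eta'$. Then distinct segments meet at most in a common endpoint, and the projected edges on the cylinder do not cross.

**Proof.** Take two distinct pairs. By hypothesis we can order them so that $\theta\le\theta'$ and $\eta\le\eta'$, with at least one strict inequality. The difference of the horizontal coordinates of the two segments is affine in the height, is $\ge0$ at both ends, and is positive at one end. So it is positive at every height in $(0,1)$, and the two segments share no point there.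

Suppose two distinct projected edges met at a point of height in $(0,1)$. Some lift of each passes through a given lift of that point, so two distinct segments from $F$ would meet at a height in $(0,1)$, which is impossible. If an edge met itself in its interior, then two distinct translates of one segment would meet, and these belong to distinct pairs of $F$ as well. $\blacksquare$

The proof shows a little more: at all heights in $(0,1)$ the segments appear in the same strict left-to-right order.

**Definition (rings and bands).** The *ring* $\mathbb Z_a$ is a layer with nodes $0,\dots,a-1$, node $i$ at angle $i/a$. A band between $\mathbb Z_a$ and $\mathbb Z_b$ is given by a set $E\subseteq\mathbb Z\times\mathbb Z$ invariant under $(r,s)\mapsto(r+a,s+b)$, where $(r,s)$ stands for the pair $(r/a,s/b)$. The criterion reads: no two pairs of $E$ satisfy $r<r'$ and $s>s'$. We use two kinds of bands.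

*Map bands.* Let $\varphi:\mathbb Z\to\mathbb Z$ be nondecreasing with $\varphi(r+a)=\varphi(r)+b$. Put $E=\{(r,\varphi(r)):r\in\mathbb Z\}$, all labels the constant $1$. The criterion holds because $\varphi$ is nondecreasing, and the band realizes the map $\mathbb Z_a\to\mathbb Z_b$ induced by $\varphi$.

*Conditional shift on $\mathbb Z_N$ by a literal $\ell$, for $N\ge2$.* Put $E=\{(r,r),(r,r+1):r\in\mathbb Z\}$, with $(r,r)$ labelled $\neg\ell$ and $(r,r+1)$ labelled $\ell$. If $r<r'$, then $s\le r+1\le r'\le s'$, so the criterion holds. The band realizes $i\mapsto i+\ell(x)\bmod N$. For $N=2$ it is the four-edge example of Section 2.

**Definition (rotation program).** A *rotation program* is a sequence of such bands in which consecutive rings match. Its *length* is the number of bands, its *width* the largest ring size. For each $x$, every node outside the last ring has exactly one satisfied outgoing edge, so $x$ induces a map from the first ring to the last; we say that the program *realizes* this map. Programs with matching end rings can be concatenated, and then the maps compose.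

## 4. Counting modulo $m$, its negation, and an OR of two counts

Now we test the guess.

*One count.* Take $n$ conditional shifts on $\mathbb Z_m$, $m\ge2$, by $x_1,\dots,x_n$, with source $0$. The position at the end is $\sum_jx_j\bmod m$. With sink $0$ this is a program for $\mathrm{MOD}_m(x_1,\dots,x_n)$.

*The negation of one count.* Append the map band $\mathbb Z_m\to\mathbb Z_2$ given by $\varphi(qm)=2q$ and $\varphi(qm+t)=2q+1$ for $1\le t<m$. It is nondecreasing and $\varphi(r+m)=\varphi(r)+2$. With sink node $1$ the program accepts iff $m\nmid\sum_jx_j$. So negating one count does not separate the models.

*An OR of two counts.* Consider $\mathrm{MOD}_3(y)\vee\mathrm{MOD}_3(z)$ on two blocks of variables. Count $y$ on $\mathbb Z_3$. Store the outcome as a bit $b$ with the map band $\mathbb Z_3\to\mathbb Z_2$, $\varphi(3q)=2q+1$, $\varphi(3q+1)=\varphi(3q+2)=2q+2$. It is nondecreasing, since the next value is $\varphi(3q+3)=2q+3$, and it sends $0$ to $1$ and both $1$ and $2$ to $0$ in $\mathbb Z_2$. So $b=1$ iff $3$ divides the sum of $y$.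

Next apply the map band $\mathbb Z_2\to\mathbb Z_6$, $2q+b\mapsto6q+b$. Then, for each variable of $z$, use two conditional shifts on $\mathbb Z_6$ by that variable. If $s$ is the sum of $z$, the final position is
$$b+2s \bmod 6. \tag{E1}$$
It determines $b$ and $s\bmod3$. The accepting positions are $1,3,5$ (where $b=1$) and $0$ (where $b=0$ and $3\mid s$); the rejecting ones are $2$ and $4$. Finally join $0,1,3,5$ to a single sink by edges labelled $1$: in the cover these are the pairs $(6q-1,q),(6q,q),(6q+1,q),(6q+3,q)$ from $\mathbb Z_6$ to $\mathbb Z_1$, and the criterion holds.

So an OR of two counts does not separate the models either. With a third count we could continue: embed $\mathbb Z_6$ into $\mathbb Z_{18}$ by $6q+t\mapsto18q+t$ for $0\le t<6$, and shift by $6$ for each variable that is $1$. For $t$ counts the ring has size $2\cdot3^{t-1}$, which is constant for constant $t$. What is left of the guess is the case where $t$ grows with $n$.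

## 5. Where storing a bit next to a counter stops working

For an OR of many counts with constant width there are two natural plans, and each stops at a definite point.

*Plan 1: compress after each count.* In the position (E1) we only need to know afterwards whether the OR is already true. So we would like a map band out of $\mathbb Z_6$ that merges the two rejecting positions $2$ and $4$ and keeps them apart from the accepting ones. There is none. Let $\varphi$ be nondecreasing with $\varphi(r+6)=\varphi(r)+b$ and $\varphi(2)\equiv\varphi(4)\pmod b$. Since $\varphi(2)\le\varphi(4)\le\varphi(8)=\varphi(2)+b$, either $\varphi(4)=\varphi(2)$ or $\varphi(4)=\varphi(8)$. In the first case $\varphi(3)=\varphi(2)$, so the accepting position $3$ is merged with the rejecting position $2$. In the second case $\varphi(5)=\varphi(4)$, so the accepting position $5$ is merged with $4$. Without compression the ring grows by a factor of $3$ with each count.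

*Plan 2: let an undecided path wait beside the counter.* Take the band of a conditional shift on $\mathbb Z_N$ and add a node on its lower circle, strictly between the nodes $r$ and $r+1$. The edges $(r,r+1)$ and $(r+1,r+1)$, together with the piece of the lower circle between $r$ and $r+1$, bound a triangle whose only point on the upper circle is the node $r+1$. An edge that starts at the added node and crosses nothing stays in this triangle, so it must end at $r+1$. The waiting path is forced into the counter.

These observations do not show that no program exists. They show that the outcome of a count cannot be kept beside a counter in these ways.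

The way past this point is to keep no bit at all. We let the outcome of a gate act as a *rotation*: we look for a program that maps $i$ to $i+g(x)$ on a ring $\mathbb Z_N$, where $g$ is the function computed by the gate. A conditional shift does exactly this for a literal. Once a gate has been turned into such a program, it can be used inside larger programs as if it were a literal. The difficulty moves to one point: counting produces carries that are not bits, and these have to be canceled. Since gates at different levels will act on rings of different sizes, we need every gate as a rotation of $\mathbb Z_N$ for many values of $N$.

## 6. The common class: Theorems A, B and C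

The guess is wrong: the two classes are equal, and both are $\mathrm{ACC}^0$.

**Theorem A.** For $f:\{0,1\}^*\to\{0,1\}$ the following are equivalent:

1. $f\in\mathrm{ACC}^0$;
2. $f$ is computed by small constant width deterministic cylindrical branching programs;
3. $f$ is computed by small constant width cylindrical nondeterministic branching programs;
4. $f$ is computed by small constant width cylindrical circuits.

The equivalence (3)⇔(4) answers the question. The step (2)⇒(3) is trivial, and (4)⇒(1) is the quoted fact of Section 2. We prove (1)⇒(2) in Sections 7 and 8 and (3)⇒(4) in Section 9. The first of these has a quantitative form.

**Theorem B.** Let $C$ be a circuit of AND, OR, NOT and MOD gates on literals and constants, of depth $D$ (all gates counted), with fan-in (counted with multiplicity) at most $T\ge1$ and all moduli at most $M$, where $M\ge4$. Then $C$ is computed by a deterministic cylindrical branching program of width at most $W=2M^D$ with at most $(4WT)^D+1$ layers.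

There is also an algebraic form, not needed for Theorem A and proved in Section 11.

**Theorem C.** Let $OP_W$ be the finite monoid of maps $\mathbb Z_W\to\mathbb Z_W$ induced by nondecreasing $\varphi:\mathbb Z\to\mathbb Z$ with $\varphi(r+W)=\varphi(r)+W$. Then $f\in\mathrm{ACC}^0$ iff for some constant $W$, $f$ is recognized by polynomial-length programs over $OP_W$.

## 7. Gates as rotations

**Definition (shifting).** Let $h$ be an integer-valued function of $x$. A rotation program from $\mathbb Z_N$ to $\mathbb Z_N$ *shifts $\mathbb Z_N$ by $h$* if for every $x$ it realizes $i\mapsto i+h(x)\bmod N$.

If two programs shift $\mathbb Z_N$ by $h$ and $h'$, their concatenation shifts it by $h+h'$. So shifts can be added, and because only the value modulo $N$ counts, $N-1$ copies of a shift by $h$ give a shift by $-h$.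

**Lemma 2.** Let $N\ge2$.

(a) For every literal and every constant there is a program of length $1$ and width $N$ that shifts $\mathbb Z_N$ by it.

(b) NOT: if $\mathbb Z_N$ can be shifted by $g\in\{0,1\}$ in length $\lambda$ and width $w$, it can be shifted by $1-g$ in length $(N-1)\lambda+1$ and width $w$.

(c) AND and OR: if $\mathbb Z_{4N}$ can be shifted by each of $g_1,\dots,g_t\in\{0,1\}$ in length $\le\lambda$ and width $\le w$, then $\mathbb Z_N$ can be shifted by $\bigwedge_jg_j$, and by $\bigvee_jg_j$, in length $\le t\lambda+t+2$ and width $\le\max(w,4N)$.

(d) MOD: if $\mathbb Z_{mN}$ can be shifted by each of $g_1,\dots,g_t\in\{0,1\}$ in length $\le\lambda$ and width $\le w$, then $\mathbb Z_N$ can be shifted by $\mathrm{MOD}_m(g_1,\dots,g_t)$ in length $\le N(t\lambda+2)+1$ and width $\le\max(w,mN)$.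

**Step (a): start with the inputs.** A literal is handled by a conditional shift, the constants $0$ and $1$ by the map bands $r\mapsto r$ and $r\mapsto r+1$.

**Step (b): negate by going almost all the way around.** Repeating the given program $N-1$ times shifts by $(N-1)g\equiv-g\pmod N$. Appending the map band $r\mapsto r+1$ gives a shift by $1-g$.

**Step (c), AND: keep a running conjunction by merging only neighbors.** Let $Q_j$ shift $\mathbb Z_{4N}$ by $g_j$. We replace each node $i$ of $\mathbb Z_N$ by a block $4i,4i+1,4i+2,4i+3$ of $\mathbb Z_{4N}$. In the block, $4i$ means "already false" and $4i+2$ means "true so far." The other two positions are used for a moment while some $Q_j$ acts. The map bands are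

- $\alpha:\mathbb Z_N\to\mathbb Z_{4N}$, $\alpha(r)=4r+2$;
- $\kappa:\mathbb Z_{4N}\to\mathbb Z_{4N}$, $\kappa(4r)=\kappa(4r+1)=\kappa(4r+2)=4r$ and $\kappa(4r+3)=4r+2$;
- $\omega:\mathbb Z_{4N}\to\mathbb Z_N$, $\omega(r)=\lceil r/4\rceil$.

Each is nondecreasing (for $\kappa$, the value after $4r+2$ is $\kappa(4r+4)=4r+4$), and $\alpha(r+N)=\alpha(r)+4N$, $\kappa(r+4N)=\kappa(r)+4N$, $\omega(r+4N)=\omega(r)+N$. The program is
$$\alpha,\;Q_1,\;\kappa,\;Q_2,\;\kappa,\;\dots,\;Q_t,\;\kappa,\;\omega .$$
We claim that, starting from $i$, the position after the $j$-th $\kappa$ is $4i+2\,[g_1\wedge\dots\wedge g_j]$, where $[\cdot]$ is $1$ for true and $0$ for false. For $j=0$, that is, after $\alpha$, the position is $4i+2$, as claimed. For the step from $j-1$ to $j$ there are three cases.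

- From $4i$, $Q_j$ leads to $4i$ or $4i+1$, and $\kappa$ maps both to $4i$.
- From $4i+2$ with $g_j=0$, $Q_j$ leads to $4i+2$, and $\kappa$ maps this to $4i$.
- From $4i+2$ with $g_j=1$, $Q_j$ leads to $4i+3$, and $\kappa$ maps this to $4i+2$.

Finally $\omega(4i)=i$ and $\omega(4i+2)=i+1$. So the program shifts $\mathbb Z_N$ by the conjunction. The length is at most $t\lambda+t+2$, and the rings that occur have size at most $\max(w,4N)$.

**Step (c), OR: the same with a running disjunction.** Replace $\alpha$ by $\alpha'(r)=4r$ and $\kappa$ by $\kappa'(4r)=4r$, $\kappa'(4r+1)=\kappa'(4r+2)=\kappa'(4r+3)=4r+2$; both are nondecreasing with the required periodicity. The position after the $j$-th $\kappa'$ is $4i+2\,[g_1\vee\dots\vee g_j]$. This holds for $j=0$, and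

- from $4i$, $Q_j$ leads to $4i+g_j$, and $\kappa'$ maps this to $4i+2g_j$;
- from $4i+2$, $Q_j$ leads to $4i+2$ or $4i+3$, and $\kappa'$ maps both to $4i+2$.

The final band $\omega$ and the bounds are as for AND.

**Step (d), first part: turn a count into a shift by the number of carries.** Let $Q_j$ shift $\mathbb Z_{mN}$ by $g_j$. Then $Q_1\cdots Q_t$ shifts $\mathbb Z_{mN}$ by $s=\sum_jg_j$. Put the map band $\mathbb Z_N\to\mathbb Z_{mN}$, $r\mapsto mr$, in front. Append the map band $\mathbb Z_{mN}\to\mathbb Z_N$, $r\mapsto\lfloor r/m\rfloor$, to obtain a program $\mathcal D$; append instead $r\mapsto\lceil r/m\rceil$ to obtain a program $\mathcal U$. These maps are nondecreasing. The first increases by $mN$ when its argument increases by $N$, and the other two increase by $N$ when their argument increases by $mN$. So all three are well defined on the rings. Since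
$$\lfloor(mi+s)/m\rfloor=i+\lfloor s/m\rfloor,\qquad\lceil(mi+s)/m\rceil=i+\lceil s/m\rceil,$$
the program $\mathcal D$ shifts $\mathbb Z_N$ by $\lfloor s/m\rfloor$, and $\mathcal U$ shifts it by $\lceil s/m\rceil$. Both have length $\le t\lambda+2$.

**Step (d), second part: cancel the carries.** The shift by $\lfloor s/m\rfloor$ is not by a bit. But $\lceil s/m\rceil-\lfloor s/m\rfloor$ is $0$ if $m\mid s$ and $1$ otherwise. So concatenate $\mathcal D$, the map band $r\mapsto r+1$, and $N-1$ copies of $\mathcal U$. Modulo $N$, the total shift is
$$1+\lfloor s/m\rfloor-\lceil s/m\rceil=\begin{cases}1,&m\mid s\\0,&m\nmid s\end{cases}\;=\;\mathrm{MOD}_m(g_1,\dots,g_t). \tag{E2}$$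
The length is at most $N(t\lambda+2)+1$ and the width at most $\max(w,mN)$. $\blacksquare$

Let us run (d) by hand for $m=3$, $N=2$ and $g_j=x_j$ with $t=3$. The ring is $\mathbb Z_6$, and the program is $\mathcal D$, a shift by $1$, and one copy of $\mathcal U$. For $s=0,1,2,3$ the total shift is $1+0+0$, $1+0+1$, $1+0+1$ and $1+1+1$, which modulo $2$ is $1,0,0,1$, as it should be.

Now return to the function on which Section 5 stopped: an OR of $t$ gates $\mathrm{MOD}_3$, each on $k$ literals, with $t$ growing. We want to shift $\mathbb Z_2$ by it. By (c) it is enough to shift $\mathbb Z_8$ by each $\mathrm{MOD}_3$ gate, and by (d) this needs shifts of $\mathbb Z_{24}$ by literals. The length for one MOD gate is at most $8(k+2)+1=8k+17$, so the total length is at most $t(8k+17)+t+2=t(8k+18)+2$. The width is $24$, whatever $t$ is.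

## 8. From a circuit of depth $D$ to a program of width $2M^D$

Each level of a circuit multiplies the ring size by at most $M$ on the way down from the output to the inputs. The induction below records this. Let $C,D,T,M$ be as in Theorem B, and $W=2M^D$. A literal or constant has depth $0$.

**Claim.** For $0\le d\le D$: every subcircuit of $C$ of depth $\le d$, with output function $g$, has for every $N$ with $2\le N\le2M^{D-d}$ a rotation program that shifts $\mathbb Z_N$ by $g$, of width $\le W$ and length $\le\lambda_d:=(4WT)^d$.

**Step 1: the base.** For $d=0$ the subcircuit is a literal or a constant. Lemma 2(a) gives length $1=\lambda_0$ and width $N\le2M^D=W$.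

**Step 2: ring sizes in the induction step.** Let $d\ge1$. A subcircuit of depth $<d$ is covered by the claim for $d-1$, because the range of $N$ shrinks and $\lambda_d$ grows with $d$. If the depth is $d$, the subcircuits that feed the output gate have depth $\le d-1$. Lemma 2 uses them on a ring of size $N$ (for NOT), $4N$ (for AND and OR) or $mN$ (for $\mathrm{MOD}_m$). These sizes are at least $2$. Since $M\ge4$ and $M\ge m$, they are at most $MN\le2M^{D-(d-1)}\le W$. So the claim for $d-1$ applies to them, and all widths are at most $W$.

**Step 3: lengths in the induction step.** The fan-in is at most $T$, and $N\le W$. By Lemma 2 the length is at most one of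
$$W\lambda_{d-1}+1,\qquad T\lambda_{d-1}+T+2,\qquad W(T\lambda_{d-1}+2)+1 .$$
Write $\lambda=\lambda_{d-1}$, and recall $T,\lambda\ge1$ and $W\ge2$. Then $W\lambda+1\le2WT\lambda$; $T\lambda+T+2\le4T\lambda$; and $W(T\lambda+2)+1\le3WT\lambda+1$. Each is at most $4WT\lambda=\lambda_d$. This proves the claim.

**Step 4: read off Theorem B.** Take $d=D$ and $N=2$. The program realizes $i\mapsto i+C(x)$ on $\mathbb Z_2$. Let the source be node $0$ of the first layer and the sink node $1$ of the last layer. Every node outside the last layer has exactly one satisfied outgoing edge, so there is a satisfied source-to-sink path iff $C(x)=1$. The width is at most $W$, and the number of layers is the length plus one, at most $(4WT)^D+1$. This proves Theorem B. $\blacksquare$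

**Step 5: deduce (1)⇒(2).** Let $f\in\mathrm{ACC}^0$. Then $D$ and $M$ are constants; enlarge $M$ to be at least $4$. The fan-in bound $T$ may be taken polynomial in $n$: the multiplicity of a wire into a $\mathrm{MOD}_m$ gate can be reduced modulo $m$, and repeated wires into AND and OR gates can be deleted, so the fan-in is at most $M$ times the number of gates, literals and constants. Hence the width is at most the constant $W=2M^D$, and the size is at most $W((4WT)^D+1)$. This is polynomial in $n$, hence at most $n^k+k$ for a suitable $k$. The programs are deterministic and cylindrical. $\blacksquare$

## 9. From a drawn program to a drawn circuit: (3)⇒(4)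

A program evaluates reachability, so it is natural to turn every node $v$ into an OR gate and to put, in the middle of every edge $u\to v$ with label $\ell$, an AND gate with inputs $u$ and $\ell$. Two things go wrong. First, a band may contain many parallel edges, as in the width-$1$ program for $x_1\vee\dots\vee x_n$ in Section 2; one gate per edge would give $n$ gates on one circle. Second, a drawn edge may wander up and down, so a new circle in the band may meet it many times, and "the middle of the edge" is not a point of a new layer. We repair the first by merging parallel edges and the second by straightening the drawing.

Let $P$ be a cylindrical nondeterministic branching program of width $\le c$ and size $S$.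

**Step 1: remove trivial cases.** If there is only one layer, or some layer is empty, or some band contains no edge, then $P$ computes a constant: there is no source-to-sink path, except when there is a single layer whose source is its sink, and then every input is accepted. A one-gate circuit then suffices. From now on there are at least two layers, and every band contains an edge.

**Step 2: merge parallel edges.** For each ordered pair $(u,v)$ of nodes joined by at least one edge, keep one drawn edge $e$, and let $\Lambda_e$ be the set of labels of all edges from $u$ to $v$. Call $e$ *passable* for $x$ if some label in $\Lambda_e$ is satisfied. Then $x$ is accepted iff some source-to-sink path consists of passable edges. Deleting edges keeps the drawing cylindrical. Distinct edges now join distinct pairs, each band has at most $c^2$ edges, and there are at most $\sum_i|L_i||L_{i+1}|\le cS$ edges in total.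

**Step 3: find the order of the lifted edges.** This step provides the hypothesis of Lemma 1. It uses a standard consequence of plane topology.

**Interlacing fact.** Let $R$ be a closed rectangle, and let $p,p',q,q'$ be four distinct points that occur in this cyclic order on its boundary. Then an arc from $p$ to $q$ and an arc from $p'$ to $q'$, both with interior in the interior of $R$, must meet in the interior of $R$.

The reason: if they did not meet, then the four pieces of the boundary of $R$, the two arcs, and the four rays from $p,p',q,q'$ to the point $\infty$ of the sphere, pointing away from the center of $R$, would be a drawing of the complete graph $K_5$ on the sphere without crossings. But $K_5$ is not planar.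

**Lemma 3.** In the universal cover $\mathbb R\times[0,1]$ of a band, let $A\ne A'$ be lifts of edges (of the same edge or of different ones), $A$ from $(\theta,0)$ to $(\eta,1)$ and $A'$ from $(\theta',0)$ to $(\eta',1)$. Then it is impossible that $\theta<\theta'$ and $\eta>\eta'$.

**Proof.** First, $A$ and $A'$ have disjoint interiors. If they are lifts of different edges, this holds because the edges have disjoint interiors. If they are lifts of the same edge, a common point would project to one point of the edge, which is a simple arc; so both lifts would pass through that common point at the same parameter, and by uniqueness of path lifting they would be equal.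

Suppose $\theta<\theta'$ and $\eta>\eta'$. Choose $K$ so large that both arcs lie in $(-K,K)\times[0,1]$, and let $R=[-K,K]\times[0,1]$. The interiors of the arcs lie in the interior of $R$. Counterclockwise along the boundary of $R$ we meet $(\theta,0)$, $(\theta',0)$, then $(\eta,1)$, $(\eta',1)$. These are four distinct points, and the ends of $A$ alternate with those of $A'$. By the interlacing fact the interiors of $A$ and $A'$ meet, a contradiction. $\blacksquare$

**Step 4: straighten.** We now redraw each band with straight edges. For a band, let $F$ be the set of pairs $(\theta,\eta)$ such that some lifted edge goes from $(\theta,0)$ to $(\eta,1)$. The lifts of one edge are the integer translates of one of them, so $F$ is invariant under translation by $(1,1)$ and finite modulo it. By Lemma 3 the hypothesis of Lemma 1 holds.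

Distinct lifted edges give distinct pairs. Indeed, two lifts with the same pair project to edges with the same tail and head, hence to the same edge by Step 2; and distinct lifts of one edge have different $\theta$. So we may replace every lifted edge by the straight segment with the same ends. By Lemma 1, this redraws the band without crossings, with the same nodes at the same places, and each edge is the projection of a straight segment. Each edge now meets each circle strictly inside the band in exactly one point, and distinct edges meet it in distinct points.

**Step 5: place the gates.** Each node $v$ becomes a gate. In the first layer, the source is an OR gate with constant input $1$, and every other node is an OR gate with constant input $0$. In each band insert circles at heights $\frac13$ and $\frac23$. For each edge $e=(u,v)$ of the band,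

- on the first new circle, at the point of $e$, put a gate $a_e=\mathrm{OR}(u)$, and at a small distance $\varepsilon>0$ to its right, before the point of the next edge, a gate $b_e=\mathrm{OR}(\Lambda_e)$, which has only literals and constants as inputs;
- on the second new circle, at the point of $e$, put a gate $c_e=\mathrm{AND}(a_e,b_e)$.

Each node $v$ outside the first layer becomes the OR of all $c_e$ with $e$ entering $v$, together with the constant input $0$. The output is the gate of the sink, which lies in the last layer.

**Step 6: check that nothing crosses.** Draw $u\to a_e$, $a_e\to c_e$ and $c_e\to v$ along $e$, and $b_e\to c_e$ as a straight segment. Below height $\frac13$ and above height $\frac23$ the wires are parts of the edges and do not cross. In the middle band, order the lifted edges from left to right; by the remark after Lemma 1 the order is the same at heights $\frac13$ and $\frac23$, and there are only finitely many lifted edges modulo translation. So one $\varepsilon$ can be chosen such that, whenever consecutive lifted edges pass through $x<x'$ at height $\frac13$ and $y<y'$ at height $\frac23$, we have $x+\varepsilon<x'$. The wires of the middle band are the pairs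
$$(x,y),\ (x+\varepsilon,y),\ (x',y'),\ (x'+\varepsilon,y'),\ \dots$$
Here the first coordinates increase and the second ones never decrease, so Lemma 1 applies.

**Step 7: check the function and the bounds.** By induction on layers, the gate of $v$ has value $1$ on $x$ iff $v$ is reachable from the source along passable edges. In the first layer only the source is reachable, which agrees with the constants. In a later layer, $v$ is reachable iff some passable edge $e=(u,v)$ has a reachable tail $u$, that is, iff some $c_e=u\wedge\bigvee\Lambda_e$ with $e$ entering $v$ is $1$. So the circuit computes the same function as $P$. Its width is at most $\max(c,2c^2)$, and its size is at most $S+3cS$. Applied to a family, this gives constant width and polynomial size. This proves (3)⇒(4). $\blacksquare$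

## 10. Closing the circle of implications

We have (1)⇒(2) from Section 8. A deterministic program is in particular a nondeterministic one, which is (2)⇒(3). Section 9 gives (3)⇒(4), and the quoted fact is (4)⇒(1). This proves Theorem A. $\blacksquare$

In other words, small constant width cylindrical nondeterministic branching programs, their deterministic restriction, and small constant width cylindrical circuits all compute exactly $\mathrm{ACC}^0$. In particular, cylindrical branching programs are closed under complement, and they compute all of $\Sigma_2\circ\mathrm{MOD}\circ\mathrm{AC}^0$ and of $\mathrm{AC}^0\circ\mathrm{MOD}\circ\mathrm{AC}^0$: these classes lie in $\mathrm{ACC}^0$, and $\mathrm{ACC}^0$ is closed under NOT. So neither the negation nor the OR of many counts, on which the first guess rested, separates the models.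

## 11. Programs over the monoid $OP_W$: proof of Theorem C

A nondecreasing $\varphi$ that induces an element of $OP_W$ is called a *lift* of that element. $OP_W$ contains the identity and is closed under composition, since lifts can be composed.

Example. The map of $\mathbb Z_3$ that fixes $0$ and exchanges $1$ and $2$ is not in $OP_3$. After adding a multiple of $3$, a lift would have $\varphi(0)=0$ and $\varphi(3)=3$. Then $\varphi(1)\equiv2$ forces $\varphi(1)=2$, and $\varphi(2)\equiv1\pmod3$ with $2\le\varphi(2)\le3$ is impossible. The map $i\mapsto i+1$ and all constant maps are in $OP_3$; a lift of the constant $c$ is $3q+t\mapsto3q+c$ for $0\le t<3$.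

**Definition (program over a monoid).** A *program* over a monoid is, for each $n$, a sequence of instructions $(j,\mu_0,\mu_1)$, each yielding $\mu_{x_j}$, together with a set of monoid elements. It accepts $x$ iff the product of the yields (composed in the order of the sequence) lies in that set.

### From $\mathrm{ACC}^0$ to programs over $OP_W$

**Step 1: put all rings into one ring.** Let $f\in\mathrm{ACC}^0$. Take the rotation programs of Section 8, from $\mathbb Z_2$ to $\mathbb Z_2$; all their rings have size $\le W$ for one constant $W\ge2$. For $1\le a\le W$ and $q,t\in\mathbb Z$ define
$$\iota_a(qa+t)=qW+t\quad(0\le t<a),\qquad \pi_a(qW+t)=qa+\min(t,a-1)\quad(0\le t<W).$$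
Both are nondecreasing: the last value of $\iota_a$ in a block is $qW+a-1<(q+1)W$, and that of $\pi_a$ is $qa+a-1<(q+1)a$. Moreover $\iota_a(r+a)=\iota_a(r)+W$, $\pi_a(r+W)=\pi_a(r)+a$, and $\pi_a\circ\iota_a=\mathrm{id}$.

For nondecreasing $\varphi$ with $\varphi(r+a)=\varphi(r)+b$ put $\hat\varphi=\iota_b\circ\varphi\circ\pi_a$. It is nondecreasing, and $\hat\varphi(r+W)=\iota_b(\varphi(\pi_a(r))+b)=\hat\varphi(r)+W$, so it induces an element of $OP_W$. If $\psi$ starts at the ring $\mathbb Z_b$ where $\varphi$ ends, then $\hat\psi\circ\hat\varphi=\widehat{\psi\circ\varphi}$, because $\pi_b\circ\iota_b=\mathrm{id}$.

**Step 2: translate the bands.** A map band becomes an instruction with $\mu_0=\mu_1$ induced by $\hat\varphi$ (any $j$). A conditional shift by $x_j$ on $\mathbb Z_a$ becomes the instruction $(j,\mu_0,\mu_1)$, where $\mu_0,\mu_1$ are induced by the hats of $r\mapsto r$ and $r\mapsto r+1$; for $\neg x_j$ exchange them. The length is the length of the rotation program, which is polynomial.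

**Step 3: choose the accepting set.** For a given $x$, the composed lift $\Phi$ of the rotation program satisfies $\Phi(0)=f(x)+2q$ for some $q$, because the program maps $0\in\mathbb Z_2$ to $f(x)$. By Step 1 the product of the yields is induced by $\hat\Phi$, and
$$\hat\Phi(0)=\iota_2(\Phi(\pi_2(0)))=\iota_2(f(x)+2q)=qW+f(x).$$
So the product maps $0\in\mathbb Z_W$ to $f(x)\in\mathbb Z_W$. Since $W\ge2$, the classes $0$ and $1$ are different. Accept iff the product maps $0$ to $1$.

### From programs over $OP_W$ to $\mathrm{ACC}^0$

If $W=1$, then $OP_1$ has one element, so $f$ is constant on each $\{0,1\}^n$ and lies in $\mathrm{ACC}^0$. Let $W\ge2$. The only input-dependent bands that we use move a node by at most one place, so we first factor $OP_W$ into such moves.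

**Definition (elementary).** An element of $OP_W$ is *elementary* if it has a lift $\eta$ with $\eta(s)\in\{s,s+1\}$ for all $s$.

**Lemma 4.** Every $\mu\in OP_W$ is a product of elementary elements, and the number of factors needed is bounded by a constant depending only on $W$.

**Proof.** The plan is to move all points to the right at the same speed, each one stopping when it reaches its target. Choose a lift $\varphi$ of $\mu$ with $\varphi(r)\ge r$ for all $r$ (add a multiple of $W$). For $t\ge0$ put
$$\psi_t(r)=\min(\varphi(r),\,r+t).$$
Then $\psi_t$ is nondecreasing and commutes with translation by $W$; $\psi_0=\mathrm{id}$; and $\psi_t=\varphi$ once $t\ge\max_r(\varphi(r)-r)$, where the maximum exists because $\varphi(r)-r$ has period $W$. If $\varphi(r)\le r+t$, then $\psi_{t+1}(r)=\psi_t(r)=\varphi(r)$. If $\varphi(r)>r+t$, then $\psi_t(r)=r+t$ and $\psi_{t+1}(r)=r+t+1$; say then that $r$ *moves* at time $t$.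

We check that points which have met behave alike. Suppose $r<r'$ and $\psi_t(r)=\psi_t(r')$.

- If $r'$ moves, then $\psi_t(r')=r'+t>r+t\ge\psi_t(r)$, a contradiction.
- If $r$ moves, then $\psi_t(r')=\psi_t(r)=r+t<r'+t$, so $\varphi(r')=r+t<\varphi(r)$, contradicting that $\varphi$ is nondecreasing.

So neither moves. Hence $\eta_t(\psi_t(r)):=\psi_{t+1}(r)$ is well defined on the image of $\psi_t$. Put $\eta_t(s)=s$ for all other $s$. Then $\eta_t$ commutes with translation by $W$, because $\psi_t$ and $\psi_{t+1}$ do, and $\eta_t(s)\in\{s,s+1\}$. It is nondecreasing, since $s<s'$ gives $\eta_t(s)\le s+1\le s'\le\eta_t(s')$. So $\eta_t$ induces an elementary element, and $\eta_t\circ\psi_t=\psi_{t+1}$. Therefore $\varphi=\eta_{k-1}\circ\dots\circ\eta_0$ for some $k$. Since $OP_W$ is finite, the number of factors is bounded by a constant depending only on $W$. $\blacksquare$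

**Step 1: apply an elementary element conditionally.** Let $\eta$ be a lift as in the definition of elementary, and let $\ell$ be a literal. Take the band on $\mathbb Z_W$ with the edge $(s,s)$ labelled $1$ when $\eta(s)=s$, and with the edges $(s,s)$ labelled $\neg\ell$ and $(s,s+1)$ labelled $\ell$ when $\eta(s)=s+1$. Its edges are among those of the conditional shift, so it is non-crossing. Each lower node has exactly one satisfied edge. The band realizes $\eta$ if $\ell(x)=1$ and the identity if $\ell(x)=0$.

**Step 2: realize a whole instruction.** For $(j,\mu_0,\mu_1)$, apply the elementary factors of $\mu_1$ conditionally on $x_j$, then those of $\mu_0$ conditionally on $\neg x_j$. If $x_j=1$, the first group realizes $\mu_1$ and the second the identity. If $x_j=0$, the first group realizes the identity and the second $\mu_0$. By Lemma 4 this uses a bounded number of bands.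

**Step 3: return to branching programs.** A polynomial-length program over $OP_W$ thus becomes a deterministic cylindrical layered graph of width $W$ and polynomial size that realizes the product $\mu(x)$ of the yields; if there are no bands, use one identity band. Choosing source $i$ in the first layer and sink $i'$ in the last gives, for each $i,i'\in\mathbb Z_W$, a cylindrical branching program for the predicate $\mu(x)(i)=i'$. By Theorem A, (3)⇒(1), these $W^2$ predicates are in $\mathrm{ACC}^0$. They determine $\mu(x)$, so for each $n$ whether $\mu(x)$ lies in the prescribed subset of $OP_W$ is a Boolean function of these constantly many predicates. Hence $f\in\mathrm{ACC}^0$, and Theorem C is proved. $\blacksquare$
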